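
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Stabilizers of aperiodic binary words are finitely generated}

\begin{abstract}
The stabilizer of an infinite word $\mathbf w$ over $\{0,1\}$ is the monoid of all
morphisms $f$ with $f(\mathbf w)=\mathbf w$. We prove that if $\mathbf w$ is not
ultimately periodic, then every submonoid of its stabilizer is finitely generated, and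
even finitely presented. In particular the stabilizer and the iterative stabilizer of an
aperiodic binary word are never infinitely generated. The proof attaches to each
morphism a multiplicative size and shows that only boundedly many elements of the
stabilizer have size between $T$ and $2T$; left cancellation does the rest. The
stabilizer turns out to be close to a submonoid of $(\mathbb N,+)$, and under a mild
hypothesis it is isomorphic to one. An example shows that it need not be commutative.
\end{abstract}

\section{Introduction}

\subsection{The question}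

Let $\Sigma=\{0,1\}$. A morphism $f:\Sigma^*\to\Sigma^*$ is given by the two words
$f(0),f(1)$, either of which may be empty, and it acts on an infinite word
$\mathbf w=w_0w_1w_2\cdots$ by $f(\mathbf w)=f(w_0)f(w_1)f(w_2)\cdots$ (a finite word if
$f$ erases all but finitely many of the letters $w_i$). Composition is written
$fg(x)=f(g(x))$. The \emph{stabilizer} of $\mathbf w\in\Sigma^\omega$ is
\[
\mathrm{Stab}(\mathbf w)=\{f:\ f(\mathbf w)=\mathbf w\},
\]
a monoid under composition. Its elements are the exact self-similarities of
$\mathbf w$: each of them cuts $\mathbf w$ into blocks $f(0)$ and $f(1)$ in such a way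
that the sequence of blocks spells $\mathbf w$ again. The
\emph{iterative stabilizer} of $\mathbf w$ consists of the identity and of all morphisms
$f$ that generate $\mathbf w$ by iteration, $\mathbf w=\lim_{n}f^n(a)$, where $a$ is the
first letter of $\mathbf w$; the limit means that each prefix of $\mathbf w$ is a prefix
of $f^n(a)$ for all large $n$.

How many generators can such a monoid have? Here the number of generators of a monoid
$M$ is the least cardinality of a subset generating $M$ under composition, and $M$ is
\emph{infinitely generated} if no finite subset generates it. For an ultimately periodic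
word the answer can be infinite for a trivial reason. Take $\mathbf w=0^\omega$. Its
stabilizer consists of all $f$ with $f(0)=0^j$, $j\ge1$, and $f(1)$ arbitrary. The
homomorphism $f\mapsto j$ maps it onto $(\mathbb N_{\ge1},\times)$, and so does its
restriction to the iterative stabilizer. Since every prime must appear among the
generators of $(\mathbb N_{\ge1},\times)$, both monoids are infinitely generated. We
therefore consider only \emph{aperiodic} words, that is, words which are not ultimately
periodic.

The work \cite{CES}, where the question is posed, states that the stabilizers of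
aperiodic binary words can have any finite number of generators. It asks whether the
stabilizer, or the iterative stabilizer, of such a word can be infinitely generated. The
answer to both questions is no.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $\mathbf w\in\{0,1\}^\omega$ be aperiodic. Every submonoid of
$\mathrm{Stab}(\mathbf w)$ is finitely generated. In particular
$\mathrm{Stab}(\mathbf w)$ and the iterative stabilizer of $\mathbf w$ are finitely
generated.
\end{theorem}

Together with the statement from \cite{CES} just quoted, this says that the possible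
numbers of generators of $\mathrm{Stab}(\mathbf w)$ are exactly the finite ones. The
method gives more. Recall that the \emph{incidence matrix} of $f$ is the matrix $M(f)$
whose columns count the letters of $f(0)$ and of $f(1)$, and that a nonnegative square
matrix is \emph{primitive} if some positive power of it has only positive entries. We
write $\mathbb N=\{0,1,2,\dots\}$.

\begin{theorem}\label{thm:structure}
Let $\mathbf w\in\{0,1\}^\omega$ be aperiodic and let $S\ne\{\mathrm{id}\}$ be a
submonoid of\/ $\mathrm{Stab}(\mathbf w)$.
\begin{enumerate}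
\item For each $q\in S\setminus\{\mathrm{id}\}$ there are finite sets
$B\subseteq F\subseteq S$ with $S=F\cup\bigcup_{n\ge1}q^nB$. Moreover, $S$ is finitely
presented.
\item There is a homomorphism $\deg:\mathrm{Stab}(\mathbf w)\to(\mathbb N,+)$ with
$\deg^{-1}(0)=\{\mathrm{id}\}$ and fibers of uniformly bounded size.
\item For all $f,g\in\mathrm{Stab}(\mathbf w)\setminus\{\mathrm{id}\}$ there are
$i,j\ge1$ and $n\ge0$ with $f^jg^n=g^{n+i}$.
\item If no element of\/ $\mathrm{Stab}(\mathbf w)$ has a primitive incidence matrix, or
if one does and the letter frequencies of\/ $\mathbf w$ are irrational, then $\deg$ is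
injective. In that case $\mathrm{Stab}(\mathbf w)$ is isomorphic to a submonoid of
$(\mathbb N,+)$; it is commutative, and for all $f,g\ne\mathrm{id}$ in it there are
$i,j\ge1$ with $f^j=g^i$.
\end{enumerate}
\end{theorem}

The letter frequencies in item~4 exist by Lemma~\ref{lem:freq}. Item~3 cannot be improved
to $f^j=g^i$ in general.

\begin{proposition}\label{prop:example}
There is an aperiodic binary word fixed by two morphisms $f,g$, both with primitive
incidence matrix, such that $fg=g^2\ne f^2=gf$ and $f^i\ne g^j$ for all $i,j\ge1$.
\end{proposition}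

\subsection{The idea in two small cases}

\emph{Why sparseness gives finite generation.} Let $S$ be a submonoid of $(\mathbb N,+)$
and $0\ne q\in S$. Cut $S$ into layers $B_n=S\cap[nq,(n+1)q)$. Adding $q$ embeds $B_n$
into $B_{n+1}$, and no layer has more than $q$ elements. Hence $|B_n|$ is eventually
constant, and from some $n_0$ on $B_{n+1}=q+B_n$. So $S$ is generated by
$B_0\cup\dots\cup B_{n_0}\cup\{q\}$. The argument uses only an injective translation and
layers of bounded size, so it works in a noncommutative monoid too
(Section~\ref{sec:sparse}). For stabilizers, translation becomes left multiplication by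
$q$, which is injective by a short argument. The real task is to bound the layers.

\emph{Why stabilizers are sparse.} Suppose that $\mathbf w$ begins with $00$ and that
$\mathbf w$ contains no $K$-th power, that is, no factor $x^K$ with $x$ nonempty. Let
$f,g\in\mathrm{Stab}(\mathbf w)$ with $|f(0)|=R$ and $|g(0)|=R-d$, where $1\le d<R$.
Both $f(0)f(0)$ and $g(0)g(0)$ are prefixes of $\mathbf w$, so
\[
w_i=w_{i+R}\quad(0\le i<R),\qquad w_i=w_{i+R-d}\quad(0\le i<R-d).
\]
Thus $w_{i+R-d}=w_{i+R}$ for $0\le i<R-d$, which says that the factor of length $R$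
starting at position $R-d$ has period $d$. If $d\le R/K$, it contains a $K$-th power, a
contradiction. Hence $d>R/K$: the lengths $|f(0)|$, for $f\in\mathrm{Stab}(\mathbf w)$,
are separated geometrically, and boundedly many of them lie between $T$ and $2T$. In
general $\mathbf w$ need not begin with $00$ and $f$ is not determined by $|f(0)|$, but
the principle survives: \emph{two self-similarities of nearly the same size create a
long repetition with a short period} (Lemma~\ref{lem:sep}).

The hypothesis that powers are bounded holds when some element of the stabilizer has a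
primitive matrix (Section~\ref{sec:primitive}). It can fail otherwise
(Example~\ref{ex:nu2}), but then the word is so special that its stabilizer can be read
off from an integer sequence (Section~\ref{sec:nonprimitive}).

\subsection{Conventions}

Words are finite unless called infinite; $\varepsilon$ is the empty word and
$z^\omega=zzz\cdots$. A \emph{factor} is a block of consecutive letters. We write $|x|$
for the length of $x$, $|x|_a$ for the number of letters $a$ in $x$, and
\[
\Psi(x)=\begin{pmatrix}|x|_0\\|x|_1\end{pmatrix},\quad
M(f)=\begin{pmatrix}|f(0)|_0&|f(1)|_0\\|f(0)|_1&|f(1)|_1\end{pmatrix},\quad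
L(f)=(|f(0)|,|f(1)|).
\]
Then $\Psi(f(x))=M(f)\Psi(x)$, $|f(x)|=L(f)\cdot\Psi(x)$ and $M(fg)=M(f)M(g)$. Norms are
sup norms. A word, or the restriction of $\mathbf w$ to an interval of positions, has
\emph{period} $\tau\ge1$ if letters at distance $\tau$ in it are equal; if its length is
at least $K\tau$, it begins with $x^K$ for some $x$ with $|x|=\tau$.

Throughout, $\mathbf w=w_0w_1w_2\cdots\in\Sigma^\omega$ is aperiodic. Exchanging the two
letters, which affects none of our statements, we may assume $w_0=0$. Both letters occur
infinitely often in $\mathbf w$. We write $\mathbf w=0^\kappa1\cdots$ with $\kappa\ge1$.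
If $f\in\mathrm{Stab}(\mathbf w)$ and $x$ is a prefix of $\mathbf w$, then $f(x)$ is a
prefix of $\mathbf w$; this is used constantly.

\section{Monoids with a sparse size}\label{sec:sparse}

\begin{definition}
A \emph{sparse size} on a monoid $S$ is a homomorphism $\lambda:S\to([1,\infty),\times)$
such that $\lambda(s)=1$ only for $s=1$, and such that for some constant $C$
\[
\#\{s\in S:\ T\le\lambda(s)<2T\}\le C\qquad\text{for all }T\ge1 .
\]
\end{definition}

A sparse size restricts to a sparse size on every submonoid. Recall that $S$ is
\emph{left cancellative} if $st=st'$ implies $t=t'$; this also passes to submonoids.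

\begin{proposition}\label{prop:sparse}
Let $S\ne\{1\}$ be a left cancellative monoid with a sparse size $\lambda$, and let $C$
be the constant in the definition.
\begin{enumerate}
\item[(a)] Let $q\in S\setminus\{1\}$, $\Lambda=\lambda(q)$ and
$B_n=\{s\in S:\Lambda^n\le\lambda(s)<\Lambda^{n+1}\}$ for $n\ge0$. All $B_n$ are finite,
and there is $n_0\ge1$ with $B_{n+1}=qB_n$ for $n\ge n_0$. With $B=B_{n_0}$ and
$F=B_0\cup\dots\cup B_{n_0}$,
\[
S=F\cup\bigcup_{n\ge1}q^nB .
\]
In particular $S$ is generated by the finite set $F$.
\item[(b)] $S$ is finitely presented.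
\item[(c)] There are $\alpha>0$ and a homomorphism $\deg:S\to(\mathbb N,+)$ with
$\deg s=\alpha\log\lambda(s)$ for all $s$. So $\deg^{-1}(0)=\{1\}$, and each fiber of
$\deg$ has at most $C$ elements.
\item[(d)] For all $f,g\in S\setminus\{1\}$ there are $i,j\ge1$ and $n\ge0$ with
$f^jg^n=g^{n+i}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We have $\Lambda>1$, so the layers $B_n$ partition $S$. The interval
$[\Lambda^n,\Lambda^{n+1})$ is covered by $\lceil\log_2\Lambda\rceil$ intervals
$[T,2T)$, whence $|B_n|\le C\lceil\log_2\Lambda\rceil$ for all $n$. The map $s\mapsto qs$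
sends $B_n$ into $B_{n+1}$ and is injective by left cancellation. So the sequence
$|B_n|$ is nondecreasing and bounded, hence constant for $n\ge n_0$ with some $n_0\ge1$,
and for these $n$ the injection $B_n\to B_{n+1}$ is a bijection. Thus
$B_{n_0+k}=q^kB_{n_0}$ for $k\ge0$, which gives the decomposition. Since $q\in B_1$ and
$n_0\ge1$, we have $q\in F$, and $F$ generates $S$.

(b) Fix $q\ne1$ and use the notation of (a). Every $s\in S$ has exactly one
\emph{normal form} over the alphabet $F$, which we denote by $\mathrm{nf}(s)$: the letter
$s$ if $s\in F$, and otherwise a word $q^kb$ with $k\ge1$ and $b\in B$. Existence is (a).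
In the second case $s=q^kb$ lies in $B_{n_0+k}$, so the layer of $s$ determines $k$, and
then left cancellation determines $b$. Present $S$ by the generators $F$, the relation
that the letter $1$ equals the empty word, and the finitely many relations
\[
b\cdot c=\mathrm{nf}(bc)\qquad(b,c\in F).
\]
All of these hold in $S$. It remains to show that they bring every word over $F$ to
normal form, because then two words representing the same element of $S$ are both equal,
by the relations, to the same normal form.

The empty word becomes the letter $1$, and a single letter is normal. For longer words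
proceed from left to right: let a normal form $q^kb$ ($k\ge0$, $b\in F$, and $b\in B$ if
$k\ge1$) be followed by a letter $c\in F$. Replace $bc$ by $\mathrm{nf}(bc)=q^jb'$; the
result is $q^{k+j}b'$.
\begin{itemize}
\item If $j\ge1$, then $b'\in B$ and $q^{k+j}b'$ is normal.
\item If $j=0$ and $k=0$, the result is the letter $b'\in F$, which is normal.
\item If $j=0$ and $k\ge1$, then $b\in B=B_{n_0}$, and $b'=bc$ is an element of $F$ with
$\lambda(b')\ge\lambda(b)\ge\Lambda^{n_0}$. So $b'\in B_{n_0}$ and $q^kb'$ is normal.
\end{itemize}

(c) Fix $q\ne1$ and put $h=\log\lambda(q)>0$ and $H=\log\lambda(S)\subseteq[0,\infty)$.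
By (a) the image of $H$ in the circle group $\mathbb R/h\mathbb Z$ is finite. It contains
$0$ and is closed under addition, so, being finite, it is a subgroup: a finite subgroup
of a circle group, that is, $\frac he\mathbb Z/h\mathbb Z$ for some $e\ge1$. Hence
$H\subseteq\frac he\mathbb Z$, and $\deg s=\frac eh\log\lambda(s)$ is a homomorphism to
$(\mathbb N,+)$. It vanishes exactly where $\lambda=1$. Its fibers are fibers of
$\lambda$, and each of these is contained in a set $\{T\le\lambda<2T\}$.

(d) Apply (a) with $q=f$. Since $\lambda(g^t)=\lambda(g)^t\to\infty$ and $F$ is finite,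
for all large $t$ we can write $g^t=f^{k_t}b_t$ with $k_t\ge1$ and $b_t$ in the finite set
$B$. Choose such $t<t'$ with $b_t=b_{t'}$. From $\lambda(g^{t'})>\lambda(g^t)$ we get
$j:=k_{t'}-k_t\ge1$, and $g^{t'}=f^{j}f^{k_t}b_t=f^jg^t$. Put $n=t$ and $i=t'-t$.
\end{proof}

\begin{remark}
Both hypotheses matter. The monoid $(\mathbb N_{\ge1},\times)$ is cancellative and
carries the homomorphism $\lambda(s)=s$, but this is not a sparse size, and the monoid is
not finitely generated. On the other hand, let
$S=\{1\}\cup\{(n,\epsilon):n\ge1,\ \epsilon\in\{0,1\}\}$ with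
$(n,\epsilon)(n',\epsilon')=(n+n',0)$ and $\lambda(n,\epsilon)=2^n$. This is a monoid
with a sparse size, but no $(n,1)$ is a product of two nonidentity elements, so $S$ is
infinitely generated. Of course $S$ is not left cancellative.
\end{remark}

It remains to equip $\mathrm{Stab}(\mathbf w)$ with a sparse size and to check left
cancellation.

\section{The elements of the stabilizer}\label{sec:types}

We use two standard facts: two words commute if and only if they are powers of one
common word, and two words $u,v$ that do not commute form a code, that is, different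
finite sequences of $u$'s and $v$'s have different concatenations.

\begin{lemma}\label{lem:cancel}
Every $f\in\mathrm{Stab}(\mathbf w)$ is nonerasing and injective on $\Sigma^*$. Hence
$\mathrm{Stab}(\mathbf w)$ is left cancellative.
\end{lemma}

\begin{proof}
If $f(0)$ and $f(1)$ commute, in particular if one of them is empty, both are powers of
one word $z$, and $\mathbf w=f(\mathbf w)=z^\omega$ is periodic, a contradiction. So
$f(0),f(1)$ are nonempty and form a code, which means that $f$ is injective. If $fg=fg'$,
then $f(g(a))=f(g'(a))$, so $g(a)=g'(a)$ for both letters $a$.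
\end{proof}

Aperiodicity also restricts the shape of $f$. The main distinction is whether, under
iteration of $f$, each letter eventually produces both letters; this is type (P) below.

\begin{lemma}\label{lem:types}
Each $f\in\mathrm{Stab}(\mathbf w)$, $f\ne\mathrm{id}$, is of exactly one of the
following types.
\begin{itemize}
\item[\textup{(P)}] $f(0)$ contains both letters and $f(1)$ contains $0$.
\item[\textup{(T1)}] $f(1)=1^k$ with $k\ge1$, and $|f(0)|_0\ge2$, $|f(0)|_1\ge1$.
\item[\textup{(T2)}] $f(0)=0$, the word $f(1)$ begins with $1$, and $|f(1)|_0\ge1$,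
$|f(1)|_1\ge2$.
\end{itemize}
In type \textup{(P)} all entries of $M(f)^2$ are positive. The matrix $M(f)$ is primitive
if and only if $f$ is of type \textup{(P)}.
\end{lemma}

\begin{proof}
The types exclude each other: $f(0)$ is a single letter only in type (T2), and among the
other two types $f(1)$ contains $0$ only in type (P). The nonempty word $f(0)$ is a
prefix of $\mathbf w$, so it begins with $0$.

\emph{Case $f(0)=0$.} Here $\mathbf w=f(\mathbf w)=0^\kappa f(1)\cdots$, so $f(1)$ begins
with $1$, and $f(1)\ne1$ because $f\ne\mathrm{id}$. If $f(1)=10^j$ with $j\ge1$, the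
words $f^n(0^\kappa1)=0^\kappa10^{jn}$ are prefixes of $\mathbf w$ and
$\mathbf w=0^\kappa10^\omega$. If $f(1)=1^j$ with $j\ge2$, the words
$f^n(0^\kappa1)=0^\kappa1^{j^n}$ are prefixes and $\mathbf w=0^\kappa1^\omega$. Both are
impossible, so $f(1)$ contains a $0$ and at least two $1$'s: type (T2).

\emph{Case $|f(0)|\ge2$.} If $f(0)=0^j$, then all $f^n(0)=0^{j^n}$ are prefixes of
$\mathbf w$ and $\mathbf w=0^\omega$, impossible. So $f(0)$ contains both letters. If
$f(1)$ contains $0$, we have type (P). Otherwise $f(1)=1^k$ with $k\ge1$. If $f(0)$
contained only one $0$, then $f(0)=01^j$ with $j\ge1$, and the words $f^n(0)$ would be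
prefixes of $\mathbf w$ of the form $01^*$ and of increasing length, so
$\mathbf w=01^\omega$, impossible. So we have type (T1).

In type (P), $M(f)=\left(\begin{smallmatrix}+&+\\+&*\end{smallmatrix}\right)$ with
$*\ge0$, and its square is positive. In types (T1), (T2), and for the identity, $M(f)$
is triangular, hence so are all its powers, and it is not primitive.
\end{proof}

\begin{lemma}\label{lem:iterative}
The iterative stabilizer of $\mathbf w$ is
$\{\mathrm{id}\}\cup\{f\in\mathrm{Stab}(\mathbf w):|f(0)|\ge2\}$, a submonoid of
$\mathrm{Stab}(\mathbf w)$.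
\end{lemma}

\begin{proof}
Let $f\in\mathrm{Stab}(\mathbf w)$ and $|f(0)|\ge2$. Then $f(0)=0u$ with
$u\ne\varepsilon$, and $f^{n+1}(0)=f^n(0)f^n(u)$ is longer than $f^n(0)$ because $f$ is
nonerasing. So the $f^n(0)$ are prefixes of $\mathbf w$ of increasing length, and
$f^n(0)\to\mathbf w$.

Conversely, let $f$ be any morphism with $f^n(0)\to\mathbf w$. If $f(\mathbf w)$ were
finite, $f$ would erase both letters, since both occur infinitely often in $\mathbf w$,
and $f^n(0)$ would be empty for $n\ge1$. So $f(\mathbf w)$ is infinite and
$f(\mathbf w)=\lim f^{n+1}(0)=\mathbf w$. Thus $f\in\mathrm{Stab}(\mathbf w)$, so $f(0)$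
is nonempty and begins with $0$, and $f(0)\ne0$ since otherwise $f^n(0)=0$ for all $n$.
So $|f(0)|\ge2$.

Finally, if $f,g\in\mathrm{Stab}(\mathbf w)$ satisfy $|f(0)|,|g(0)|\ge2$, then
$|f(g(0))|\ge|g(0)|\ge2$.
\end{proof}

\section{No element of type (P)}\label{sec:nonprimitive}

In this section we assume that $\mathrm{Stab}(\mathbf w)$ contains no element of type
(P). We encode $\mathbf w$ by the numbers of copies of one letter between consecutive
occurrences of the other; a self-similarity of $\mathbf w$ becomes an arithmetic
self-similarity of this sequence.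

\subsection{The run sequence}

First, types (T1) and (T2) do not both occur. If $f$ is of type (T1) and $g$ of type
(T2), then $fg(0)=f(0)$ contains both letters, and $g(1)$ contains $0$, so $fg(1)$
contains the factor $f(0)$ and hence a $0$; thus $fg$ would be of type (P).

\emph{All nonidentity elements of type \textup{(T1)}.} Write
$\mathbf w=01^{a_1}01^{a_2}01^{a_3}\cdots$ with $a_n\ge0$. For
$f\in\mathrm{Stab}(\mathbf w)$ put $m=|f(0)|_0$ and $f(1)=1^k$. The prefix $f(0)$ of
$\mathbf w$ has the form
\[
f(0)=01^{a_1}\cdots01^{a_{m-1}}01^{c},\qquad c\ge0.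
\]
Since $\mathbf w=f(\mathbf w)=\prod_{n\ge1}f(0)1^{ka_n}$, the exponents of $\mathbf w$
come in groups of $m$: the $n$-th group is $a_1,\dots,a_{m-1},\,ka_n+c$. In other words,
\begin{align}
&a_n=a_{n'}\quad\text{whenever } n\equiv n'\!\!\pmod m\text{ and }m\nmid n,\label{R1}\\
&a_{mn}=ka_n+c\quad(n\ge1),\qquad\text{with }k\ge1,\ c\ge0.\label{R2}
\end{align}
As $f(1)$ contains no $0$, we have $|fg(0)|_0=|f(0)|_0\,|g(0)|_0$, so $f\mapsto m$ is a
homomorphism into $(\mathbb N_{\ge1},\times)$. Nonidentity elements have $m\ge2$.

\emph{All nonidentity elements of type \textup{(T2)}.} Write $\mathbf w=0^\kappa\mathbf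
w'$ with $\mathbf w'=10^{a_1}10^{a_2}\cdots$, $a_n\ge0$. For
$f\in\mathrm{Stab}(\mathbf w)$ we have $f(0)=0$, hence $f(\mathbf w')=\mathbf w'$. With
$m=|f(1)|_1$ and $f(1)=10^{a_1}\cdots10^{a_{m-1}}10^c$ we have
$\mathbf w'=\prod_{n\ge1}f(1)0^{a_n}$, and comparing exponents gives \eqref{R1} and
\eqref{R2} with $k=1$. As $f(0)$ contains no $1$, $f\mapsto m$ is again a homomorphism,
with $m\ge2$ for $f\ne\mathrm{id}$.

In both situations $(a_n)$ is not constant because $\mathbf w$ is aperiodic. Therefore
\emph{$f\mapsto m$ is injective}: two unequal values of $a$ and \eqref{R2} determine the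
affine map $t\mapsto kt+c$, so $m$ determines $k$ and $c$, and then $f(0)$ and $f(1)$.

\subsection{The periods form a divisibility chain}

It remains to see that the values of $m$ are sparse. Consider the case that $m=2$ and
$m'=3$ both satisfy \eqref{R1} and \eqref{R2}, with constants $(k,c)$ and $(k',c')$. By
\eqref{R1} for $2$, all $a_n$ with $n$ odd are equal, say to $d$. By \eqref{R1} for $3$,
if $n$ is even and $3\nmid n$, then $a_n=a_{n+3}=d$. So $a_n=d$ unless $6\mid n$. Now
\eqref{R2} gives $d=a_2=ka_1+c=kd+c$, and since every multiple of $6$ is of the form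
$2n$, induction with $a_{2n}=ka_n+c$ shows that $a$ is constantly $d$, a contradiction.

When $m$ and $m'$ have a common factor $g>1$, relation \eqref{R1} gives a constant value
$d$ only along multiples of $g$, and pulling this back by \eqref{R2} gives a constant
value $e$, possibly different from $d$, on another set of indices. The following proof
keeps track of both and shows that $a$ is constantly $e$.

\begin{lemma}\label{lem:chain}
If $m,m'\ge2$ satisfy \eqref{R1} and \eqref{R2} for a nonconstant sequence $a$, with
constants $(k,c)$ and $(k',c')$, where $k,k'\ge1$, then $m\mid m'$ or $m'\mid m$.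
\end{lemma}

\begin{proof}
Suppose not. Let $g=\gcd(m,m')$, $M_1=m/g$, $M_2=m'/g$. These are coprime and both at
least $2$.

\emph{Step 1: there is $d$ with $a_{gs}=d$ for all $s$ with $M_1M_2\nmid s$.} Put
$\alpha_s=a_{gs}$. By \eqref{R1} for $m$, if $M_1\nmid s$ and $s\equiv s'\pmod{M_1}$,
then $\alpha_s=\alpha_{s'}$; by \eqref{R1} for $m'$ the same holds with $M_2$. If
$M_1M_2\nmid s$, then $M_1\nmid s$ or $M_2\nmid s$. In the first case choose $t\ge1$ with
$t\equiv s\pmod{M_1}$ and $t\equiv1\pmod{M_2}$; then $\alpha_s=\alpha_t$, and
$\alpha_t=\alpha_1$ because $M_2\nmid t$. In the second case choose $t\equiv s\pmod{M_2}$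
and $t\equiv1\pmod{M_1}$ and argue in the same way. So $d=\alpha_1$ works.

\emph{Step 2: with $e:=a_1$ we have $a_n=e$ whenever $M_2\nmid n$ or $M_1\nmid n$, and
$ke+c=d=k'e+c'$.} If $M_2\nmid n$, then $mn=g\cdot M_1n$ with $M_1M_2\nmid M_1n$, so
$d=a_{mn}=ka_n+c$ and $a_n=(d-c)/k$. This value does not depend on $n$; taking $n=1$, it
is $e$. If $M_1\nmid n$, then $m'n=g\cdot M_2n$ with $M_1M_2\nmid M_2n$, so
$d=a_{m'n}=k'a_n+c'$, and again $a_n=a_1=e$.

\emph{Step 3: $a_{M_2n}=e$ if and only if $a_{M_1n}=e$.} Since $mM_2=m'M_1$, \eqref{R2}
gives
\[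
ka_{M_2n}+c=a_{mM_2n}=a_{m'M_1n}=k'a_{M_1n}+c'.
\]
Subtract $d=ke+c=k'e+c'$ to get $k(a_{M_2n}-e)=k'(a_{M_1n}-e)$, and use $k,k'\ne0$.

\emph{Step 4: $a_n=e$ whenever $M_2^t\nmid n$, by induction on $t\ge1$.} For $t=1$ this is
in Step 2. Let $M_2^{t+1}\nmid n$. If $M_2\nmid n$ we are done. Otherwise $n=M_2n'$ with
$M_2^t\nmid n'$. Since $M_1$ and $M_2$ are coprime, $M_2^t\nmid M_1n'$, so $a_{M_1n'}=e$
by induction, and $a_n=a_{M_2n'}=e$ by Step 3.

For each $n\ge1$ some power of $M_2$ does not divide $n$, so the sequence $a$ is constant,
a contradiction.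
\end{proof}

\begin{proposition}\label{prop:caseB}
If $\mathrm{Stab}(\mathbf w)$ has no element of type \textup{(P)}, then
$\lambda(f):=m$ is an injective sparse size on $\mathrm{Stab}(\mathbf w)$.
\end{proposition}

\begin{proof}
If $\mathrm{Stab}(\mathbf w)=\{\mathrm{id}\}$, take $\lambda=1$. Otherwise we have seen
that $\lambda$ is an injective homomorphism into $(\mathbb N_{\ge1},\times)$; by
injectivity $\lambda(f)=1$ only for $f=\mathrm{id}$. Of two distinct values one divides
the other, trivially if one of them is $1$ and by Lemma~\ref{lem:chain} otherwise. So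
they differ by a factor of at least $2$, each interval $[T,2T)$ contains at most one
value, and $C=1$ works.
\end{proof}

\begin{example}\label{ex:nu2}
Let $f(0)=001$, $f(1)=1$, and let $\mathbf w=\prod_{n\ge1}01^{\nu(n)}$, where $2^{\nu(n)}$
is the largest power of $2$ dividing $n$. Since $\nu(2n-1)=0$ and $\nu(2n)=\nu(n)+1$,
\[
f(\mathbf w)=\prod_{n\ge1}0\cdot01^{\nu(n)+1}=\prod_{n\ge1}01^{\nu(2n-1)}\,01^{\nu(2n)}
=\mathbf w.
\]
The runs of $1$'s are unbounded and $0$ occurs infinitely often, so $\mathbf w$ is
aperiodic. As $\mathbf w$ contains every power $1^j$, it is not fixed by any morphism of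
type (P), by Lemma~\ref{lem:powers} below; and as $f$ is of type (T1), so is every
nonidentity element of $\mathrm{Stab}(\mathbf w)$. If $g\in\mathrm{Stab}(\mathbf w)$ has
$|g(0)|_0=m$, then by Lemma~\ref{lem:chain} (or trivially, if $m=1$) $m$ is comparable
under divisibility with all $2^j=|f^j(0)|_0$. For $2^j>m$ this means $m\mid2^j$, so $m$ is
a power of $2$, and $g$ is a power of $f$ by injectivity. Hence
$\mathrm{Stab}(\mathbf w)=\{f^j:j\ge0\}$. The example also shows that powers need not be
bounded here, so the repetition argument from the introduction is not available.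
\end{example}

\section{An element of type (P)}\label{sec:primitive}

In this section we fix an element $\varphi\in\mathrm{Stab}(\mathbf w)$ of type (P). By
Lemma~\ref{lem:types}, both words $\varphi^2(0)$ and $\varphi^2(1)$ contain both letters,
and as $|\varphi(0)|\ge2$, the words $\varphi^n(0)$ are prefixes of $\mathbf w$ with
lengths tending to infinity. We need three things: bounded powers, a size $\lambda$, and
the separation of different elements.

\subsection{Bounded powers}

Recall the theorem of Morse and Hedlund: an infinite word that has at most $\ell$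
different factors of length $\ell$, for some $\ell\ge1$, is ultimately periodic.

\begin{lemma}\label{lem:powers}
There is $K\ge2$ such that no $x^K$ with $x\ne\varepsilon$ is a factor of $\mathbf w$.
\end{lemma}

This is well known (Moss\'e \cite{Mosse}); we include a short proof. The idea is that
every factor of length $\ell$ recurs within distance proportional to $\ell$, so a high
power $x^K$ would contain all factors of length $|x|$, of which there would then be too
few.

\begin{proof}
Put $V_n=\max_a|\varphi^n(a)|$, $v_n=\min_a|\varphi^n(a)|$ and $W=V_1$. For letters $a,b$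
the word $\varphi^2(a)$ contains $b$, so
$|\varphi^n(b)|\le|\varphi^{n+2}(a)|=|\varphi^2(\varphi^n(a))|\le W^2|\varphi^n(a)|$.
Hence
\begin{equation}\label{VW}
V_n\le W^2v_n\qquad(n\ge0).
\end{equation}
In particular $v_n\to\infty$, because $V_n\ge|\varphi^n(0)|\to\infty$.

Choose $i$ such that the prefix $\varphi^i(0)$ of $\mathbf w$ contains all factors of
$\mathbf w$ of length $2$. Then so do $\varphi^{i+2}(0)$ and $\varphi^{i+2}(1)$, because
each $\varphi^2(a)$ contains $0$. Put $G=2V_{i+2}$. Every factor of
$\mathbf w=\varphi^{i+2}(\mathbf w)$ of length $G$ contains a whole block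
$\varphi^{i+2}(a)$, hence all factors of length $2$.

Let $u$ be a factor of $\mathbf w$ of length $\ell\ge1$, and let $n$ be minimal with
$v_n\ge\ell$. Cut $\mathbf w=\varphi^n(\mathbf w)$ into blocks $\varphi^n(a)$. They have
length at least $\ell$, so $u$ meets at most two consecutive blocks and is a factor of
$\varphi^n(cd)$ for some factor $cd$ of $\mathbf w$ of length $2$. A factor of $\mathbf w$
of length at least $(G+2)V_n$ contains at least $G$ consecutive whole blocks, hence a
word $\varphi^n(y)$ with $y$ a factor of $\mathbf w$ of length $G$. As $y$ contains $cd$,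
this factor contains $u$. If $n\ge1$, then by \eqref{VW} and the minimality of $n$ we have
$V_n\le WV_{n-1}\le W^3v_{n-1}<W^3\ell$; if $n=0$, then $V_0=1\le W^3\ell$. So with
$K=(G+2)W^3$, every factor of length $\ell$ occurs in every factor of length $K\ell$, for
each $\ell\ge1$.

Suppose that $x^K$ is a factor of $\mathbf w$ and $|x|=\ell\ge1$. Then all factors of
$\mathbf w$ of length $\ell$ occur in $x^K$, which has at most $\ell$ different factors of
length $\ell$. By the Morse--Hedlund theorem $\mathbf w$ is ultimately periodic, a
contradiction.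
\end{proof}

\subsection{Frequencies and the size}

The natural size of $f$ is its asymptotic stretching factor $\lim|f(x)|/|x|$ along
prefixes $x$ of $\mathbf w$. It exists because letters have frequencies, and it is
multiplicative because all elements of the stabilizer share one eigenvector. Recall the
Perron--Frobenius theorem: for a primitive matrix $M$ with spectral radius $\rho$ there
are positive vectors $r,u$ with $\rho^{-n}M^n\to ru^T$. We normalize $r_0+r_1=1$.

\begin{lemma}\label{lem:freq}
There is $r=(r_0,r_1)^T$ with $r_0,r_1>0$, $r_0+r_1=1$, such that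
$\Psi(x)/|x|\to r$ along the prefixes $x$ of $\mathbf w$. For each
$f\in\mathrm{Stab}(\mathbf w)$ we have $M(f)r=\lambda(f)r$ with $\lambda(f)=L(f)\cdot r$.
The map $\lambda$ is a homomorphism from $\mathrm{Stab}(\mathbf w)$ to
$([1,\infty),\times)$, and $\lambda(f)=1$ only for $f=\mathrm{id}$. Moreover
\begin{equation}\label{eq:compare}
\lambda(f)\le\|L(f)\|\le\frac{\lambda(f)}{\min(r_0,r_1)}.
\end{equation}
\end{lemma}

\begin{proof}
Apply the Perron--Frobenius theorem to $M(\varphi)$. The vector $\Psi(\varphi^n(a))$ is a
column of $M(\varphi)^n$ and $|\varphi^n(a)|$ is the sum of its entries, so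
$\Psi(\varphi^n(a))/|\varphi^n(a)|\to r$ for both $a$. Given $\eta>0$, fix $n$ with
$\|\Psi(\varphi^n(a))-|\varphi^n(a)|r\|\le\eta|\varphi^n(a)|$ for $a=0,1$. A prefix $x$ of
$\mathbf w=\varphi^n(\mathbf w)$ has the form $\varphi^n(y)z$ with
$|z|\le\max_a|\varphi^n(a)|$. Summing over the letters of $y$ gives
$\|\Psi(x)-|x|r\|\le\eta|x|+\max_a|\varphi^n(a)|$. Hence
$\limsup\|\Psi(x)/|x|-r\|\le\eta$, and $\eta$ was arbitrary.

Let $f\in\mathrm{Stab}(\mathbf w)$. If $x$ is a prefix of $\mathbf w$, so is $f(x)$, and
$|f(x)|\ge|x|$. Divide $\Psi(f(x))=M(f)\Psi(x)$ by $|x|$ and let $|x|\to\infty$. The right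
side tends to $M(f)r$. The left side is the product of $\Psi(f(x))/|f(x)|\to r$ and
$|f(x)|/|x|=L(f)\cdot\Psi(x)/|x|\to L(f)\cdot r$. So $M(f)r=\lambda(f)r$. From
$M(fg)r=M(f)M(g)r$ we get $\lambda(fg)=\lambda(f)\lambda(g)$, and \eqref{eq:compare}
follows from $\lambda(f)=L(f)\cdot r$, $r_0+r_1=1$ and $r_0,r_1>0$. Both entries of $L(f)$
are at least $1$, so $\lambda(f)\ge1$, with equality only if $|f(0)|=|f(1)|=1$. In each of
the three types of Lemma~\ref{lem:types} some letter has an image of length at least $2$,
so equality forces $f=\mathrm{id}$.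
\end{proof}

\subsection{Separation}

The pair of lengths $L(f)$ determines $f$:

\begin{lemma}\label{lem:Ldetermines}
If $f,g\in\mathrm{Stab}(\mathbf w)$ and $L(f)=L(g)$, then $f=g$.
\end{lemma}

\begin{proof}
The words $f(0)$ and $g(0)$ are prefixes of $\mathbf w$ of equal length, hence equal. So
are $f(0^\kappa1)$ and $g(0^\kappa1)$, and removing $f(0^\kappa)=g(0^\kappa)$ gives
$f(1)=g(1)$.
\end{proof}

By \eqref{eq:compare}, the elements with $T\le\lambda(f)<2T$ correspond to integer points
$L(f)$ in a square of side proportional to $T$. A priori there may be about $T^2$ of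
them; we need a bounded number. This is where two self-similarities of nearly the same
size must produce a repetition. In the introduction the repetition came from the two
occurrences of the letter $0$ in the prefix $00$. In general $f$ and
$g$ may differ in a way that a given pair of occurrences does not detect: we need
two occurrences of a letter $a$, after prefixes $p$ and $x$, with
$|f(x)|-|g(x)|\ne|f(p)|-|g(p)|$. Aperiodicity provides them.

\begin{lemma}\label{lem:sep}
There is $\varepsilon>0$ such that for all distinct $f,g\in\mathrm{Stab}(\mathbf w)$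
\[
\|L(f)-L(g)\|\ge\varepsilon\max(\|L(f)\|,\|L(g)\|).
\]
\end{lemma}

\begin{proof}
\emph{Choice of $\varepsilon$.} For a letter $a$ let $p_a$ be the prefix of $\mathbf w$
preceding the first occurrence of $a$. We claim that the vectors $\Psi(x)-\Psi(p_a)$,
where $xa$ runs over the prefixes of $\mathbf w$ ending in $a$, span $\mathbb R^2$. Write
$\mathbf w=01^{s_1}01^{s_2}\cdots=0^\kappa10^{t_1}10^{t_2}\cdots$. Taking differences for
consecutive occurrences of $a$, we see that the span contains all $(1,s_n)^T$ if $a=0$,
and all $(t_n,1)^T$ if $a=1$. Since $\mathbf w$ is aperiodic, neither $(s_n)$ nor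
$(t_n)$ is constant, so two of these vectors are independent.

Hence we can fix $J\ge1$ such that, for both letters $a$, $|p_a|\le J$ and the vectors
$\Psi(x)-\Psi(p_a)$ with $|x|\le J$ already span $\mathbb R^2$. With $K\ge2$ from
Lemma~\ref{lem:powers}, put $\varepsilon=\frac1{2JK}$.

\emph{Two occurrences.} Let $f\ne g$ with $\|L(f)\|\ge\|L(g)\|$, put
$\delta=L(f)-L(g)$, $R=\|L(f)\|$, and let $a$ be a letter with $|f(a)|=R$. Then
$\delta\ne0$ by Lemma~\ref{lem:Ldetermines}. Suppose, for contradiction, that
$\|\delta\|<\varepsilon R$. For a word $y$ let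
\[
D(y)=|f(y)|-|g(y)|=\delta\cdot\Psi(y),\qquad\text{so }|D(y)|\le\|\delta\|\,|y|.
\]
Put $p=p_a$. As $\delta\ne0$, the spanning property gives a word $x$ with $|x|\le J$ such
that $xa$ is a prefix of $\mathbf w$ and $\delta\cdot(\Psi(x)-\Psi(p))\ne0$, that is,
$D(x)\ne D(p)$.

\emph{Two translations.} Put $X=|f(x)|$ and $E=|f(p)|$. Since $f(xa)$ and $f(pa)$ are
prefixes of $\mathbf w$, the word $f(a)$ occurs in $\mathbf w$ at the positions $X$ and
$E$. Similarly $g(a)$ occurs at $|g(x)|=X-D(x)$ and at $|g(p)|=E-D(p)$. Let
\[
Q=[X,\,X+R)\cap[X-D(x),\,X-D(x)+|g(a)|)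
\]
be the set of integer positions common to the occurrences of $f(a)$ and $g(a)$ near $X$.
For $j\in Q$ we compare $w_j$ with its copy near $E$ in two ways. In the two occurrences
of $f(a)$ the letters correspond under translation by $E-X$; in those of $g(a)$ they
correspond under translation by $E-X+D(x)-D(p)$. So
\[
w_{j+E-X}=w_j=w_{j+E-X+(D(x)-D(p))}\qquad(j\in Q).
\]

\emph{The repetition.} Put $\tau=|D(x)-D(p)|$. Then
$1\le\tau\le2J\|\delta\|<2J\varepsilon R=R/K$. The length of the interval $Q$ is at least
the minimum of the four numbers
\[
R,\qquad R+D(x),\qquad |g(a)|-D(x),\qquad |g(a)|,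
\]
obtained from the possible right and left end points. Since $|g(a)|\ge R-\|\delta\|$ and
$|D(x)|\le J\|\delta\|$,
\[
|Q|\ge R-(J+1)\|\delta\|\ge R-2J\|\delta\|>R-\frac RK=(K-1)\frac RK>(K-1)\tau .
\]
In particular $|Q|\ge\tau$, so the interval $Q+E-X$ and its translate by $D(x)-D(p)$
together form an interval of $|Q|+\tau>K\tau$ positions, on which $\mathbf w$ has period
$\tau$. So $\mathbf w$ contains a $K$-th power of a nonempty word, contradicting
Lemma~\ref{lem:powers}.
\end{proof}

\begin{proposition}\label{prop:caseA}
If $\mathrm{Stab}(\mathbf w)$ has an element of type \textup{(P)}, then the map $\lambda$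
of Lemma~\ref{lem:freq} is a sparse size on $\mathrm{Stab}(\mathbf w)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:freq} only the counting condition remains. Let $T\ge1$ and
$\mu=\min(r_0,r_1)$. By \eqref{eq:compare}, every $f$ with $T\le\lambda(f)<2T$ satisfies
$T\le\|L(f)\|\le2T/\mu$. By Lemma~\ref{lem:sep}, for distinct such $f$ the points $L(f)$
are distinct and have distance at least $\varepsilon T$ from each other. Cover the square
$[0,2T/\mu]^2$ by at most $\bigl(\frac2{\varepsilon\mu}+1\bigr)^2$ half-open squares of
side $\varepsilon T$. Each contains at most one point $L(f)$, so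
$C=\bigl(\frac2{\varepsilon\mu}+1\bigr)^2$ works for all $T$.
\end{proof}

\section{Proof of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:caseB} or Proposition~\ref{prop:caseA},
$\mathrm{Stab}(\mathbf w)$ has a sparse size, and it is left cancellative by
Lemma~\ref{lem:cancel}. Both properties pass to submonoids, so every submonoid other than
$\{\mathrm{id}\}$ is finitely generated by Proposition~\ref{prop:sparse}(a), and
$\{\mathrm{id}\}$ trivially is. The iterative stabilizer is a submonoid by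
Lemma~\ref{lem:iterative}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Let $\lambda$ be the sparse size of Proposition~\ref{prop:caseB} or
Proposition~\ref{prop:caseA}. Item 1 is Proposition~\ref{prop:sparse}(a),(b) for $S$ with
the restricted size. Since $S\ne\{\mathrm{id}\}$, also
$\mathrm{Stab}(\mathbf w)\ne\{\mathrm{id}\}$, and items 2 and 3 are
Proposition~\ref{prop:sparse}(c),(d) for $\mathrm{Stab}(\mathbf w)$.

For item 4 note first that the choice of $\deg$ does not matter. Item 3 gives
$j\deg f=i\deg g$ with $i,j$ independent of $\deg$, so any two homomorphisms as in item 2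
are proportional. We may therefore take $\deg=\alpha\log\lambda$ with $\alpha>0$, as in
Proposition~\ref{prop:sparse}(c), and must show that $\lambda$ is injective. By
Lemma~\ref{lem:types}, an element has a primitive incidence
matrix if and only if it is of type (P). If there is none, $\lambda$ is injective by
Proposition~\ref{prop:caseB}. If there is one and $r_0$ is irrational, let
$\lambda(f)=\lambda(g)$. Then $\delta=L(f)-L(g)\in\mathbb Z^2$ satisfies
$0=\delta\cdot r=(\delta_0-\delta_1)r_0+\delta_1$. Hence $\delta_0=\delta_1$ and
$\delta_1=0$, so $L(f)=L(g)$ and $f=g$ by Lemma~\ref{lem:Ldetermines}. Thus $\deg$ is an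
injective homomorphism into $(\mathbb N,+)$, and $\mathrm{Stab}(\mathbf w)$ is isomorphic
to its image and commutative. For $f,g\ne\mathrm{id}$ the elements $f^{\deg g}$ and
$g^{\deg f}$ have the same degree, so they are equal, with exponents at least $1$.
\end{proof}

\section{A noncommutative stabilizer}\label{sec:example}

Every stabilizer here is left cancellative, but right cancellation can fail, and this is
what makes Proposition~\ref{prop:example} possible. We look for a morphism $h$ and
\emph{different} $f_1,g_1$ with $f_1h=g_1h=:\sigma$. If $\mathbf v$ is fixed by $\sigma$,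
then $hf_1$ and $hg_1$ both fix $h(\mathbf v)$.

\begin{proof}[Proof of Proposition~\ref{prop:example}]
Define
\[
h:\ \begin{aligned}0&\mapsto001\\1&\mapsto100\end{aligned}\qquad
f_1:\ \begin{aligned}0&\mapsto0\\1&\mapsto10000100100001\end{aligned}\qquad
g_1:\ \begin{aligned}0&\mapsto00100\\1&\mapsto100001\end{aligned}
\]
Then
\begin{align*}
f_1h(0)&=0\cdot0\cdot10000100100001=00100\cdot00100\cdot100001=g_1h(0),\\
f_1h(1)&=10000100100001\cdot0\cdot0=100001\cdot00100\cdot00100=g_1h(1).
\end{align*}
So $\sigma:=f_1h=g_1h$ maps each letter to a word of length $16$: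
\[
\sigma(0)=0010000100100001,\qquad\sigma(1)=1000010010000100 .
\]
As $\sigma(0)$ begins with $0$, the limit $\mathbf v=\lim\sigma^n(0)$ exists and
$\sigma(\mathbf v)=\mathbf v$. Put $\mathbf w=h(\mathbf v)$, $f=hf_1$, $g=hg_1$. Then
$f(\mathbf w)=hf_1h(\mathbf v)=h\sigma(\mathbf v)=\mathbf w$, and in the same way
$g(\mathbf w)=hg_1h(\mathbf v)=h\sigma(\mathbf v)=\mathbf w$. Since $h(0)$ and $h(1)$
contain both letters, so do the images of $0$ and $1$ under $f$ and $g$. Thus $M(f)$ and
$M(g)$ are positive, hence primitive.

\emph{Aperiodicity.} Suppose that $\mathbf v$ is ultimately periodic with least eventual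
period $\pi$. Since $\sigma(a)$ begins with $a$, we have $v_{16m}=v_m$ for all $m$. The
sequence $(v_{16m})_m$ has eventual period $\pi/\gcd(\pi,16)$, and it equals $\mathbf v$,
so $\gcd(\pi,16)=1$ by the minimality of $\pi$. The second letter of $\sigma(0)$ and of
$\sigma(1)$ is $0$, so $v_{16m+1}=0$ for all $m$. The numbers $16m+1$ meet every residue
class modulo $\pi$ infinitely often, so $v_n=0$ for all large $n$. But $1$ occurs in each
block $\sigma(a)$, so it occurs infinitely often in $\mathbf v$, a contradiction.
Finally, $h(a)$ begins with $a$, so $w_{3n}=v_n$, and $\mathbf w$ is aperiodic because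
$\mathbf v$ is.

\emph{Relations.} We have
\begin{align*}
fg&=hf_1hg_1=h\sigma g_1=hg_1hg_1=g^2,\\
gf&=hg_1hf_1=h\sigma f_1=hf_1hf_1=f^2 .
\end{align*}
Moreover $f^i=h(f_1h)^{i-1}f_1=h\sigma^{i-1}f_1$, and likewise $g^j=h\sigma^{j-1}g_1$.
Since $|f_1(0)|=1$ and $|g_1(0)|=5$,
\[
|f^i(0)|=3\cdot16^{i-1},\qquad|g^j(0)|=15\cdot16^{j-1}.
\]
These are never equal, because $5$ is not a power of $16$. So $f^i\ne g^j$ for all
$i,j\ge1$; in particular $g^2\ne f^2$.
\end{proof}

\begin{remark}
In this example each of $h(0),h(1)$ has two $0$'s and one $1$, so
$r=(\frac23,\frac13)^T$ is rational, in accordance with Theorem~\ref{thm:structure}(4). We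
have $L(f)=(3,42)$ and $L(g)=(15,18)$, hence $\lambda(f)=2+14=16$ and
$\lambda(g)=10+6=16$. So $f$ and $g$ are different elements of the same degree, and the
relation $fg=g^2$ is an instance of Theorem~\ref{thm:structure}(3).
\end{remark}

\begin{thebibliography}{9}

\bibitem{CES}
\emph{Critical Exponents and Stabilizers of Infinite Words},
\texttt{https://core.ac.uk/download/144142623.pdf}.

\bibitem{Mosse}
Moss\'e, 1992.

\end{thebibliography}

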